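
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{The least perimeter of tilings by convex and nonconvex pentagons}


\begin{abstract}
We prove that every tiling of the plane by pentagons of area $1$, convex or not and edge-to-edge or not, has perimeter per unit area at least $\sqrt{2+\sqrt3}$, the value attained by the Cairo and prismatic tilings. The bound is stable: tiles that are not convex pentagons, or that are not close to a Cairo or prismatic pentagon, raise the perimeter in proportion to their number. The proof assigns to each corner of each tile a charge that depends on its angle and its vertex, so that the charges at a vertex have nonnegative sum and the total charge of a tile bounds its perimeter from below. The charges come from comparing the function $\cot(a/2)$ with one of its chords and two of its tangent lines.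
\end{abstract}

\section{The question and the results}\label{sec:intro}

Consider a tiling $T$ of the Euclidean plane by pentagons of area $1$. The tiles may be convex or nonconvex, and a corner of one tile may lie inside a side of another. Let $B_T$ be the union of the boundaries of all tiles, and measure the perimeter of $T$ by
\[
\operatorname{per}(T)=\limsup_{r\to\infty}\frac{\mathcal H^1(B_T\cap D_r)}{\pi r^2},
\]
where $D_r$ is the closed disk of radius $r$ about the origin and $\mathcal H^1$ is length. Boundary shared by two tiles is counted once. How small can $\operatorname{per}(T)$ be?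

\paragraph{The natural candidates.}
A convex polygon of area $1$ with angles $a_1,\dots,a_n$ has perimeter at least $2\sqrt{\sum\cot(a_i/2)}$, with equality when it is circumscribed about a circle (Lemma~\ref{lem:lhuilier}). Since $\cot(a/2)$ is convex in $a$ and the angles of a pentagon sum to $3\pi$, the best convex pentagon is the regular one, with perimeter $2\sqrt{5\cot54^\circ}=3.81\ldots$. But neither $180^\circ$ nor $360^\circ$ is a multiple of $108^\circ$, so regular pentagons do not tile. In a tiling one expects three or four corners at most vertices, which favors the angles $120^\circ$ and $90^\circ$, and $540^\circ=3\cdot120^\circ+2\cdot90^\circ$ is the only way to write $540^\circ$ as a sum of five such angles.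

This leads to two pentagons of area $1$, circumscribed about a circle, with three angles of $120^\circ$ and two of $90^\circ$. The right angles are adjacent in the \emph{prismatic} pentagon and nonadjacent in the \emph{Cairo} pentagon. Put
\[
s=2+\sqrt3=3.73205\ldots,\qquad q=\sqrt s=1.931851\ldots .
\]
Both pentagons have perimeter
$P_1=2\sqrt{3\cot60^\circ+2\cot45^\circ}=2\sqrt{2+\sqrt3}=2q=3.86\ldots$. Each of them tiles the plane (the prismatic and the Cairo tiling), and there are also tilings by mixtures of the two.

Every tiling $T$ by Cairo and prismatic pentagons has $\operatorname{per}(T)=q$. Indeed, let $t$ bound the diameters of the two pentagons. At most $\pi(R+t)^2$ tiles meet $D_R$ and, for $R>t$, at least $\pi(R-t)^2$ lie in $D_R$. In particular the tiling is locally finite, so each boundary point lies on the boundaries of at least two tiles. If it is not one of the countably many corners, it lies on exactly two, because each tile with the point on its boundary contains a half-disk there. Hence $2\mathcal H^1(B_T\cap D_R)$ lies between $\pi(R-t)^2P_1$ and $\pi(R+t)^2P_1$, and $\operatorname{per}(T)=P_1/2=q$.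

\paragraph{Mixtures of convex and nonconvex tiles.}
Chung et al.\ proved that (i) among all tilings by convex unit-area pentagons the Cairo and prismatic tilings minimize perimeter, and (ii) every nonconvex unit-area pentagon has perimeter greater than $4$. The question posed in \cite{PMPT} is whether the Cairo and prismatic tilings remain optimal when convex and nonconvex pentagons may be mixed.

Facts (i) and (ii) do not decide this. A nonconvex tile is by itself worse than $P_1$, but a convex tile may be better: the regular pentagon is. In a convex tiling the angle sums at the vertices keep the tiles from all being good. A reflex corner weakens that constraint, because a single corner of angle $\pi-\varepsilon$, with $\varepsilon$ arbitrary, can fill a notch left by a reflex corner of angle $\pi+\varepsilon$. So a nonconvex tile might help its neighbors by more than its own excess, for which $4-P_1\approx0.136$ is the obvious lower bound. We show that it cannot.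

\paragraph{Results.}
From now on a \emph{tile} is a closed region of area $1$ bounded by a simple closed polygon with $n\le5$ corners, where a corner is a boundary point with interior angle different from $\pi$. A pentagon with a straight angle is thus a tile with fewer corners, and the original question is included. A tile is called a \emph{convex pentagon} only if it is convex and has exactly five corners. The tiles of a tiling have disjoint interiors and cover the plane, so there are countably many of them. A tiling is \emph{doubly periodic} if it is invariant under the translations of a two-dimensional lattice. Facts (i) and (ii) are not used below.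

\begin{theorem}\label{thm:main}
For every tiling $T$ of the plane by unit-area polygons with at most five sides,
\[
\liminf_{R\to\infty}\frac{\mathcal H^1(B_T\cap D_R)}{\pi R^2}\ge q .
\]
In particular $\operatorname{per}(T)\ge\sqrt{2+\sqrt3}$ for every tiling by unit-area pentagons, of which some may be convex and some nonconvex.
\end{theorem}

\begin{theorem}\label{thm:stable}
There is an absolute constant $C$ such that the following holds for every tiling $T$ as in Theorem~\ref{thm:main} and all $R\ge4$.
\begin{enumerate}
\item[(a)] Let $N'(R)$ be the number of tiles contained in $D_R$ that are not convex pentagons. Then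
\[
\mathcal H^1(B_T\cap D_R)\ge q\,\pi R^2+\tfrac1{310}N'(R)-CR^{3/2}.
\]
Hence $\operatorname{per}(T)\ge q+\frac1{310}d$ with $d=\limsup_{R\to\infty} N'(R)/(\pi R^2)$.
\item[(b)] For each $\eta>0$ there is $c(\eta)>0$, independent of $T$ and $R$, such that
\[
\mathcal H^1(B_T\cap D_R)\ge q\,\pi R^2+c(\eta)N_\eta(R)-CR^{3/2},
\]
where $N_\eta(R)$ is the number of tiles contained in $D_R$ that are not within Hausdorff distance $\eta$ of a congruent copy of the Cairo or the prismatic pentagon. Hence, if $\operatorname{per}(T)=q$, then $N_\eta(R)/R^2\to0$ for every $\eta>0$. A doubly periodic tiling has $\operatorname{per}(T)=q$ if and only if every tile is a Cairo or prismatic pentagon.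
\end{enumerate}
\end{theorem}

The bound on the number of sides is needed: the tiling by regular hexagons of area $1$ has $\operatorname{per}=\sqrt{6\cot60^\circ}=1.86\ldots<q$.

\paragraph{Plan.}
Each corner receives a charge. The charges at a vertex sum to at least $0$, while a tile $X$ of perimeter $P$ whose charges sum to $\Phi_X$ satisfies $qP\ge 2s+\Phi_X$. Summing over the tiles in a large disk gives $\sum qP\ge 2s\cdot(\text{number of tiles})$ up to a boundary error. Since each boundary point is counted at most twice, apart from a set of length zero, the theorem follows from $s/q=q$. Section~\ref{sec:iso} recalls the isoperimetric facts. Section~\ref{sec:idea} finds the charges in the simplest case, where they are linear in the angles. Section~\ref{sec:charges} explains why reflex corners force a correction and defines the final charges. Sections~\ref{sec:convex} and~\ref{sec:other} prove the inequality for a single tile, Section~\ref{sec:global} sums it, and Section~\ref{sec:stable} treats near-equality.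

\section{Isoperimetric facts}\label{sec:iso}

We write $|K|$ for the area of $K$. For planar convex bodies $K,L$ the mixed area $V(K,L)$ is defined by $|K+tL|=|K|+2t\,V(K,L)+t^2|L|$, $t\ge0$. It is symmetric and continuous in the Hausdorff metric, $V(K,K)=|K|$, and if $K$ is a polygon with outer unit normals $u_i$ and side lengths $\ell_i$, then $V(K,L)=\frac12\sum h_L(u_i)\ell_i$, where $h_L(u)=\max_{x\in L}\langle x,u\rangle$ is the support function. Minkowski's inequality says $V(K,L)^2\ge|K|\,|L|$; for bodies with interior points, equality holds if and only if $K$ and $L$ are homothetic. See \cite{Schneider}.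

\begin{lemma}[Lhuilier]\label{lem:lhuilier}
A convex polygon $K$ with angles $A_i$ and perimeter $P$ satisfies $P^2\ge4|K|\sum\cot(A_i/2)$, with equality if $K$ is circumscribed about a circle.
\end{lemma}

\begin{proof}
Let $K_0$ be the polygon circumscribed about the unit circle with the same outer normals as $K$. It has the same angles. The two tangent segments from a vertex of angle $A$ to the unit circle have length $\cot(A/2)$, so $K_0$ has perimeter $2\sum\cot(A_i/2)$. Cutting $K_0$ into triangles from the center of the circle gives $|K_0|=\sum\cot(A_i/2)$. Since $h_{K_0}(u_i)=1$ for every normal $u_i$ of $K$, we have $V(K,K_0)=\frac12P$. Minkowski's inequality gives $\frac14P^2\ge|K|\sum\cot(A_i/2)$. If $K$ is circumscribed about a circle, it is homothetic to $K_0$ and equality holds.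
\end{proof}

For nonconvex tiles we pass to the convex hull. This does not increase the perimeter and does not decrease the area.

\begin{lemma}\label{lem:hull}
The perimeter of a simple polygon is at least that of its convex hull.
\end{lemma}

\begin{proof}
By Crofton's formula, the length of a polygonal curve is one half of the integral, over all lines with respect to the (suitably normalized) invariant measure, of the number of intersection points with the curve. Almost every line that meets the hull passes through no corner of the polygon and has corners strictly on both sides. Such a line meets the closed boundary curve of the polygon at least twice, and that of the hull exactly twice.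
\end{proof}

\begin{lemma}\label{lem:allhull}
If all corners of a simple polygon $X$ are vertices of its convex hull $H$, then $X=H$.
\end{lemma}

\begin{proof}
Suppose an edge $uv$ of $X$ is not an edge of $H$. Then $uv$ is a diagonal of $H$. The other corners of $X$ lie off the line $uv$, because no three vertices of $H$ are collinear, and they occur on both sides of it. Follow $\partial X$ from $v$ to $u$ through all other corners. Two consecutive ones among these, say $w$ and $w'$, lie on opposite sides of the line, so the edge $ww'$ crosses it at a point of $H$, that is, at a point of the segment $uv$. But $ww'$ and $uv$ have no common endpoint, so in a simple polygon they are disjoint, a contradiction. Hence every edge of $X$ is an edge of $H$, so $\partial X\subset\partial H$. Both are simple closed curves, so they coincide and $X=H$.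
\end{proof}

\section{A chord, two tangents, and the simplest case}\label{sec:idea}

Let $f(a)=\cot(a/2)$ for $0<a\le\pi$. By Lemma~\ref{lem:lhuilier} a convex pentagon of area $1$ has $P\ge2\sqrt S$ with $S=\sum f(a_i)$, and we want to compare $S$ with $s$.

Two kinds of linear information are available. In a convex pentagon the angles sum to $3\pi$, so any affine function of the angle has a known sum over the tile. Around a point where corners meet, and which lies inside no side, the angles sum to $2\pi$; so if exactly three corners meet there, any multiple of $a-\frac{2\pi}3$ sums to $0$ over these corners, and if exactly four meet, any multiple of $a-\frac\pi2$ does.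

To use both, take the chord of the graph of $f$ over $[\frac\pi2,\frac{2\pi}3]$,
\[
L(a)=1-\lambda\left(a-\tfrac\pi2\right),\qquad \lambda=\frac{1-1/\sqrt3}{\pi/6}=\frac{2(3-\sqrt3)}\pi=0.80720\ldots,
\]
and the tangent lines at its ends,
\[
T_4(a)=1-\left(a-\tfrac\pi2\right),\qquad T_3(a)=\tfrac1{\sqrt3}-\tfrac23\left(a-\tfrac{2\pi}3\right);
\]
here $f'(a)=-\frac12\csc^2\frac a2$, so $f'(\frac\pi2)=-1$ and $f'(\frac{2\pi}3)=-\frac23$. Each tangent agrees with the chord at its point of tangency, so
\begin{equation}\label{eq:TL}
T_4-L=-\sigma\left(a-\tfrac\pi2\right),\quad T_3-L=\tau\left(a-\tfrac{2\pi}3\right),\qquad \sigma=1-\lambda=0.19279\ldots,\ \ \tau=\lambda-\tfrac23=0.14053\ldots .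
\end{equation}
Note that $\sigma+\tau=\frac13$. For $j\in\{3,4\}$ decompose
\begin{equation}\label{eq:decomp}
f=L+(T_j-L)+(f-T_j).
\end{equation}
The first term has a fixed sum over each convex pentagon, namely
\begin{equation}\label{eq:sumL}
\sum_{i=1}^5L(a_i)=5-\lambda\left(3\pi-\tfrac{5\pi}2\right)=5-3\left(1-\tfrac1{\sqrt3}\right)=s .
\end{equation}
At corners where exactly $j$ corners meet we use $T_j$; then the second term has sum $0$ around the point. The third is nonnegative since $f$ is convex. The second term is the charge, in its first version.

The perimeter bound is $2\sqrt S$ and not a linear function of $S$, so the third term must also pay for a square root.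

\begin{lemma}\label{lem:root}
If $S>0$ and $S=s+\Phi+\mathcal E$, then $4sS-(2s+\Phi)^2=4s\mathcal E-\Phi^2$. Hence, if $4s\mathcal E\ge\Phi^2$, then $2\sqrt{sS}\ge2s+\Phi$.
\end{lemma}

\begin{proof}
Both sides of the identity equal $4sS-4s^2-4s\Phi-\Phi^2$. If $2s+\Phi\le0$ the second claim is trivial; otherwise take square roots in $4sS\ge(2s+\Phi)^2$.
\end{proof}

Since $\Phi$ is linear in the deviations of the angles from $\frac{2\pi}3$ or $\frac\pi2$, a quadratic lower bound for the errors
\[
e_4(\delta)=(f-T_4)\left(\tfrac\pi2+\delta\right),\qquad e_3(\gamma)=(f-T_3)\left(\tfrac{2\pi}3+\gamma\right)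
\]
is what we need.

\begin{lemma}\label{lem:errors}
We have
\begin{equation}\label{eq:errors}
e_4(\delta)\ge\begin{cases}\tfrac12\delta^2&(-\frac\pi2<\delta\le0)\\[1pt] 0.368\,\delta^2&(0\le\delta\le\frac\pi6)\\[1pt] 0.231\,\delta^2&(0\le\delta\le\frac\pi2)\end{cases}
\qquad e_3(\gamma)\ge0.11\,\gamma^2\quad(-\tfrac{2\pi}3<\gamma\le\tfrac\pi3).
\end{equation}
\end{lemma}

\begin{proof}
The function $f''(a)=\frac12\csc^2\frac a2\cot\frac a2$ is positive and decreasing on $(0,\pi)$. By Taylor's formula
$e_4(\delta)/\delta^2=\int_0^1(1-t)f''(\tfrac\pi2+t\delta)\,dt$, so this ratio decreases in $\delta$, with limit $\frac12f''(\frac\pi2)=\frac12$ at $\delta=0$. Its values at the right ends are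
\[
\frac{e_4(\pi/6)}{(\pi/6)^2}=\frac{\frac1{\sqrt3}-1+\frac\pi6}{(\pi/6)^2}=0.3682\ldots,\qquad
\frac{e_4(\pi/2)}{(\pi/2)^2}=\frac{\frac\pi2-1}{(\pi/2)^2}=0.2313\ldots .
\]
In the same way $e_3(\gamma)/\gamma^2=\int_0^1(1-t)f''(\frac{2\pi}3+t\gamma)\,dt$ decreases in $\gamma$, and at $\gamma=\frac\pi3$ it equals $(\frac{2\pi}9-\frac1{\sqrt3})/(\frac\pi3)^2=0.1101\ldots$.
\end{proof}

\begin{proposition}[Simplest case]\label{prop:model}
Let $T$ be a doubly periodic tiling by convex pentagons of area $1$ such that no corner lies in the relative interior of a side and, at every point that is a corner of some tile, exactly three or four corners meet. Then $\operatorname{per}(T)\ge q$.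
\end{proposition}

\begin{proof}
Give a corner of angle $a$ the charge $\tau(a-\frac{2\pi}3)$ if it is one of three corners meeting at its point and $-\sigma(a-\frac\pi2)$ if it is one of four. The charges at every such point sum to $0$.

Consider a tile with $\gamma_i$ the deviations from $\frac{2\pi}3$ at its corners of the first kind and $\delta_i$ the deviations from $\frac\pi2$ at the others. By \eqref{eq:TL}--\eqref{eq:sumL}, $S=s+\Phi+\mathcal E$, where $\Phi$ is the sum of its charges and $\mathcal E=\sum e_3(\gamma_i)+\sum e_4(\delta_i)$. By Cauchy--Schwarz
\begin{equation}\label{eq:CS}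
\Phi^2\le5\left(\tau^2\sum\gamma_i^2+\sigma^2\sum\delta_i^2\right)\le0.099\sum\gamma_i^2+0.186\sum\delta_i^2,
\end{equation}
while \eqref{eq:errors} and $4s>14.92$ give $4s\mathcal E\ge1.64\sum\gamma_i^2+3.4\sum\delta_i^2\ge\Phi^2$. By Lemmas~\ref{lem:lhuilier} and~\ref{lem:root}, $qP\ge2\sqrt{sS}\ge2s+\Phi$.

Translates of a tile by different periods are different tiles, so each class of tiles modulo the periods fills area $1$ of a fundamental domain. Hence there are finitely many classes, say with representatives $X_1,\dots,X_N$; the fundamental domain has area $N$, and the tiling is locally finite. So each boundary point, apart from the corners, lies on exactly two tile boundaries, and a fundamental domain contains boundary of total length $\frac12\sum P(X_i)$. The charges of the $X_i$ together are the charges at all corner points modulo the periods, so they sum to $0$, and $\operatorname{per}(T)=\frac1{2N}\sum P(X_i)\ge\frac{2sN}{2qN}=q$.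
\end{proof}

To see how the charges act, consider in such a tiling a regular pentagon with three corners meeting at each of its corners. Its total charge is $5\tau\cdot(-\frac\pi{15})=-\frac{\tau\pi}3\approx-0.147$. Its perimeter is below $P_1$, with $qP-2s\approx-0.100$, in accordance with $qP-2s\ge\Phi$. The missing $0.147$ sits as positive charge on the other corners at those points, where it raises the lower bounds for the perimeters of the neighbors.

\section{Reflex corners and the final charges}\label{sec:charges}

\subsection{Why linear charges are not enough}

If four or more convex corners fill the full angle around a point, or if corners meet inside a side of some tile, the linear charge $-\sigma\delta$, $\delta=a-\frac\pi2$, still does its job: in the first case $k\ge4$ corners have deviations with sum $-(k-4)\frac\pi2\le0$, and in the second $k\ge2$ corners with angle sum $\pi$ have deviations with sum $-(k-2)\frac\pi2\le0$, so the charges sum to at least $0$. The difficulty is the reflex corners.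

Consider a nonconvex pentagon $X$ whose hull is a quadrilateral, with reflex angle $\pi+\varepsilon$. By convexity of $f$ and Lemmas~\ref{lem:lhuilier} and~\ref{lem:hull}, $P\ge2\sqrt{4f(\pi/2)}=4$. So the reserve available in the inequality $qP\ge2s+\Phi_X$ is
\[
4q-2s=0.2633\ldots .
\]
The other four angles sum to $2\pi-\varepsilon$, so their deviations from $\frac\pi2$ sum to $-\varepsilon$. Suppose that these corners have the charges $-\sigma\delta$; then they collect $\sigma\varepsilon$. If the reflex corner has charge $x$, then $\Phi_X=\sigma\varepsilon+x$. What must $x$ be? If at least two convex corners, with angle sum $\pi-\varepsilon$, fill the notch and are charged $-\sigma\delta$, then their charges sum to at least $\sigma\varepsilon$; we may set $x=-\sigma\varepsilon$, and $\Phi_X=0$. If a single corner of angle $a=\pi-\varepsilon$ fills the notch, we may choose to charge it $\tau(a-\frac{2\pi}3)$ or $-\sigma(a-\frac\pi2)$, and $x$ is minus this charge. So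
\[
\sigma\varepsilon+x=\tfrac\varepsilon3-\tfrac{\tau\pi}3\qquad\text{or}\qquad \sigma\varepsilon+x=\tfrac{\sigma\pi}2=0.3028\ldots .
\]
The two are equal at $\varepsilon=3(\frac{\sigma\pi}2+\frac{\tau\pi}3)=1.35004\ldots$; below this value the first is smaller, above it the second. The smaller of the two exceeds the reserve as soon as $\varepsilon$ is larger than about $1.23$, and from $\varepsilon=1.35004\ldots$ on it does so by about $0.04$.

The remedy uses that in this bad situation the four hull corners have deviations with sum $-\varepsilon<-1.2$, so their angles are well below $\frac\pi2$ on average. We take back a little charge from corners with angle well below $\frac\pi2$ and, to keep the vertex sums nonnegative, return it to corners with angle above $\frac\pi2$. At most three such corners share a vertex. This costs something in convex pentagons, where, however, Proposition~\ref{prop:model} had room to spare.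

\subsection{The correction}

Let $\theta=0.07$, $\beta=0.05$, write $t^+=\max\{t,0\}$, and for $|\delta|<\frac\pi2$ put
\[
\psi(\delta)=\theta(\delta-\beta)^+-\theta(-\delta-3\beta)^+ .
\]
For a convex angle $a\in(0,\pi)$ put
\[
\varphi_3(a)=\tau\left(a-\tfrac{2\pi}3\right),\qquad \varphi_4(a)=-\sigma\delta+\psi(\delta)\quad\text{with }\delta=a-\tfrac\pi2 .
\]
Since $0<\theta<\sigma$, the correction never changes the sign of a charge:
\begin{equation}\label{eq:sign}
\varphi_4(a)\le0\ \text{ if }\delta\ge0,\qquad \varphi_4(a)\ge0\ \text{ if }\delta\le0,\qquad |\varphi_4(a)|\le\sigma|\delta| .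
\end{equation}
The correction is small compared with the error $e_4$:
\begin{equation}\label{eq:epsi}
e_4(\delta)-\psi(\delta)\ge0.018\,\delta^2\qquad(|\delta|<\tfrac\pi2).
\end{equation}
For $\delta\le0$ this holds because $\psi\le0$ and $e_4\ge\frac12\delta^2$. For $\delta\ge0$, the inequality $(\delta-2\beta)^2\ge0$ gives
\begin{equation}\label{eq:amgm}
\theta(\delta-\beta)^+\le\tfrac{\theta}{4\beta}\delta^2=0.35\,\delta^2,
\end{equation}
which with \eqref{eq:errors} settles $0\le\delta\le\frac\pi6$. For $\delta\ge\frac\pi6$ we use $\theta(\delta-\beta)\le\theta\delta\le\frac{6\theta}\pi\delta^2\le0.134\,\delta^2$ and $e_4\ge0.231\,\delta^2$.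

The next lemma says that the correction is harmless at vertices. The factor $3$ in $\psi$ is chosen for it: up to three corners with positive deviation each get nothing for the first $\beta$ of it, so together they may miss $3\beta$, and this is the amount by which a corner with negative deviation is exempt.

\begin{lemma}\label{lem:psi}
Let $\delta_1,\dots,\delta_k\in(-\frac\pi2,\frac\pi2)$ have sum $-M\le0$, and let at most three of them be positive. Then $\sum\psi(\delta_i)\ge-\theta M$. Consequently $\sum(-\sigma\delta_i+\psi(\delta_i))\ge(\sigma-\theta)M\ge0$.
\end{lemma}

\begin{proof}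
Let $Y$ be the sum of the positive $\delta_i$; the negative ones sum to $-(Y+M)$. As there are at most three positive terms, $\sum_{\delta_i>0}(\delta_i-\beta)^+\ge(Y-3\beta)^+$. The function $t\mapsto(t-3\beta)^+$ is convex and vanishes at $0$, so it is superadditive on $[0,\infty)$, and $\sum_{\delta_i<0}(|\delta_i|-3\beta)^+\le(Y+M-3\beta)^+$. Since $t\mapsto t^+$ is $1$-Lipschitz,
\[
\sum\psi(\delta_i)\ge\theta\left[(Y-3\beta)^+-(Y+M-3\beta)^+\right]\ge-\theta M .\qedhere
\]
\end{proof}

\subsection{Vertices and charges}

A boundary point that is not a corner of any tile lies on at most two tile boundaries, since each such tile contains a half-disk at the point and the interiors are disjoint. There are only countably many corners.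

Let $p$ be a corner of some tile. We call $p$ a \emph{vertex} if only finitely many tiles meet some neighborhood of $p$. (A general tiling may have corners that are not vertices; Section~\ref{sec:global} deals with this.) At a vertex, the tiles that contain $p$ fill a small disk with sectors whose angles sum to $2\pi$. No tile has $p$ in its interior. A tile with $p$ in the relative interior of a side, a \emph{side tile}, contributes $\pi$. There is at most one side tile, because two would leave no room for a corner. Two reflex corners, or a reflex corner and a side tile, would exceed $2\pi$. So one of the following holds, and we assign charges accordingly. A convex corner with charge $\varphi_3(a)$ is said to be of type $3$, and one with charge $\varphi_4(a)$ of type $4$.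
\begin{enumerate}
\item[(V1)] \emph{Neither a reflex corner nor a side tile.} There are $k\ge3$ convex corners with angle sum $2\pi$. They are all of type $3$ if $k=3$, and all of type $4$ if $k\ge4$.
\item[(V2)] \emph{One side tile.} There are $k\ge2$ convex corners with angle sum $\pi$. They are all of type $4$.
\item[(V3)] \emph{One reflex corner, of angle $\pi+\varepsilon$ with $0<\varepsilon<\pi$.} There are $k\ge1$ convex corners with angle sum $\pi-\varepsilon$.
 \begin{itemize}
 \item If $k\ge2$, the convex corners are of type $4$, and the reflex corner has charge $-(\sigma-\theta)\varepsilon$.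
 \item If $k=1$, the convex corner, of angle $b=\pi-\varepsilon$, is of type $3$ if $\varepsilon\le1.35$ and of type $4$ if $\varepsilon>1.35$. The reflex corner has minus the charge of the convex one.
 \end{itemize}
\end{enumerate}

We shall use the values
\[
\tfrac{\sigma\pi}2=\tfrac\pi2-3+\sqrt3=0.302847\ldots,\qquad \tfrac{\tau\pi}3=\tfrac{2(3-\sqrt3)}3-\tfrac{2\pi}9=0.147167\ldots .
\]

\begin{lemma}\label{lem:vertex}
The charges at each vertex sum to at least $0$, and any subset of the charges at a vertex sums to at least $-2$.
\end{lemma}

\begin{proof}
In (V1) with $k=3$ the sum is $\tau(2\pi-2\pi)=0$, and in (V3) with $k=1$ it is $0$ by definition. In the other cases all convex corners are of type $4$, with deviations $\delta_i$ from $\frac\pi2$ of sum $-M$, where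
\[
M=(k-4)\tfrac\pi2,\qquad M=(k-2)\tfrac\pi2,\qquad M=\varepsilon+(k-2)\tfrac\pi2
\]
in (V1) with $k\ge4$, in (V2), and in (V3) with $k\ge2$, respectively. At most three of the $\delta_i$ are positive, because four angles greater than $\frac\pi2$ would sum to more than $2\pi$. By Lemma~\ref{lem:psi} the convex charges sum to at least $(\sigma-\theta)M\ge0$. In (V3) this is at least $(\sigma-\theta)\varepsilon$, so the total with the reflex charge is still nonnegative.

For the second claim, at most three convex corners at a vertex have negative charge: by \eqref{eq:sign} a type-$4$ charge is negative only if $\delta>0$, at most three corners at a vertex are of type $3$, and all convex corners at a vertex have the same type. A type-$4$ charge is at least $-\frac{\sigma\pi}2>-0.31$ and a type-$3$ charge at least $-\frac{2\pi}3\tau>-0.30$. A reflex charge is at least $-(\sigma-\theta)\pi>-0.39$ if $k\ge2$, and at least $-\max\{\frac{\tau\pi}3,\frac{\sigma\pi}2\}>-0.31$ if $k=1$. So any subset sums to at least $-0.93-0.39>-2$.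
\end{proof}

For a tile $X$ all of whose corners are vertices, let $\Phi_X$ be the sum of the charges of its corners. The next two sections prove $qP\ge2s+\Phi_X$.

\section{Convex pentagons}\label{sec:convex}

\begin{proposition}\label{prop:convex}
Let $X$ be a convex pentagon of area $1$ and perimeter $P$, with angles $a_i$. Assign to each corner type $3$ or $4$ in any way, and let $\Phi$ be the sum of the resulting values $\varphi_3(a_i)$ or $\varphi_4(a_i)$. Let $\gamma_i=a_i-\frac{2\pi}3$ at the corners of type $3$ and $\delta_i=a_i-\frac\pi2$ at those of type $4$. Then $S=\sum\cot(a_i/2)$ satisfies $S=s+\Phi+\mathcal E$ with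
\begin{equation}\label{eq:gap}
\mathcal E=\sum e_3(\gamma_i)+\sum(e_4-\psi)(\delta_i),\qquad 4s\mathcal E-\Phi^2\ge0.08\left(\sum\gamma_i^2+\sum\delta_i^2\right),
\end{equation}
and $qP\ge2\sqrt{sS}\ge2s+\Phi$.
\end{proposition}

\begin{proof}
By \eqref{eq:TL} we have $\varphi_3=T_3-L$ and $\varphi_4=T_4-L+\psi$, so \eqref{eq:decomp} reads
\[
f=L+\varphi_3+e_3\qquad\text{or}\qquad f=L+\varphi_4+(e_4-\psi)
\]
at a corner of type $3$ or $4$. Summing and using \eqref{eq:sumL} gives $S=s+\Phi+\mathcal E$. The correction does not increase the size of the charges, by \eqref{eq:sign}, so the estimate \eqref{eq:CS} holds unchanged: $\Phi^2\le0.099\sum\gamma_i^2+0.186\sum\delta_i^2$. By \eqref{eq:errors}, \eqref{eq:epsi} and $4s>14.92$, $4s\mathcal E\ge1.64\sum\gamma_i^2+0.268\sum\delta_i^2$. Subtracting gives \eqref{eq:gap}. The last claim follows from Lemmas~\ref{lem:lhuilier} and~\ref{lem:root}.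
\end{proof}

\section{All other tiles}\label{sec:other}

\begin{proposition}\label{prop:other}
Let $X$ be a tile, all of whose corners are vertices, that is not a convex pentagon, and let $P$ be its perimeter. Then $qP\ge2s+\Phi_X+\frac1{80}$.
\end{proposition}

Let $n\le5$ be the number of corners of $X$. Let $H$ be the convex hull of $X$ and $h$ its number of vertices, all of which are corners of $X$. Since $X\subset H$, we have $|H|\ge1$, and the angle of $X$ at a vertex of $H$ is at most the angle of $H$ there; in particular it is convex. If $h=5$, then $n=5$ and Lemma~\ref{lem:allhull} makes $X=H$ a convex pentagon. So $h\in\{3,4\}$; this is where $n\le5$ is used. The rest of the section treats the two cases.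

\subsection{Triangular hull}

Here crude bounds on the charges suffice. A convex corner has charge at most $\frac{\sigma\pi}2<0.303$, because $\varphi_3\le\frac{\tau\pi}3$ and $\varphi_4\le\frac{\sigma\pi}2$. A reflex corner has charge at most $0.05$; in the notation of (V3) at its vertex:
\begin{itemize}
\item if $k\ge2$, the charge is negative;
\item if $k=1$ and $\varepsilon\le1.35$, it is $-\varphi_3(\pi-\varepsilon)=\tau(\varepsilon-\frac\pi3)\le0.043$;
\item if $k=1$ and $\varepsilon>1.35$, it is $-\varphi_4(b)$ with $b-\frac\pi2=\frac\pi2-\varepsilon<0.221$; by \eqref{eq:sign} it is at most $0.221\,\sigma<0.043$ if $\varepsilon\le\frac\pi2$, and at most $0$ otherwise.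
\end{itemize}

By Lemmas~\ref{lem:lhuilier} and~\ref{lem:hull} and convexity of $\cot$ on $(0,\frac\pi2)$,
\[
P\ge2\sqrt{3\cot30^\circ}=2\cdot27^{1/4}>4.559,\qquad qP-2s>1.343 .
\]
The three angles of $X$ at the vertices of $H$ sum to at most $\pi$, so the other $n-3$ angles sum to at least $(n-3)\pi$. None of them equals $\pi$, so if $n>3$, at least one is reflex. Hence $X$ has at most four convex corners and at most one reflex corner, or three convex and two reflex corners. In either case
$\Phi_X\le\max\{4(0.303)+0.05,\;3(0.303)+0.1\}<1.27$, so $qP-2s-\Phi_X>0.07>\frac1{80}$.

\subsection{Quadrilateral hull: perimeter and charge}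

This is the tight case. Let $\frac\pi2+\Delta_i$ be the angles of $H$, so $\sum\Delta_i=0$ and $|\Delta_i|<\frac\pi2$. Let $\frac\pi2+\delta_i$ be the angles of $X$ at the same points, so $\delta_i\le\Delta_i$. If $n=4$, then $X=H$ by Lemma~\ref{lem:allhull}, and we put $\varepsilon=x=0$. If $n=5$, the fifth angle is $3\pi-\sum(\frac\pi2+\delta_i)=\pi+\varepsilon$ with $\varepsilon=-\sum\delta_i\ge-\sum\Delta_i=0$. Since a corner angle is not $\pi$, we have $\varepsilon>0$ and the corner is reflex; let $x$ be its charge. In both cases
\[
\sum\delta_i=-\varepsilon .
\]

\emph{Perimeter.} Let $E=\sum e_4(\Delta_i)\ge0$. As $f=T_4+e_4$ and $\sum\Delta_i=0$, the sum of $f$ over the angles of $H$ is $4+E$, so $P\ge2\sqrt{4+E}$ by Lemmas~\ref{lem:lhuilier} and~\ref{lem:hull}. For $0\le E\le5$ we have $\sqrt{1+E/4}\ge1+E/10$, because the left side is concave in $E$ and equality holds at $E=0$ and $E=5$. Hence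
\begin{equation}\label{eq:perim}
qP-2s\ge4q-2s+\tfrac25qE\ge0.2633+0.77E\qquad(0\le E\le5).
\end{equation}

\emph{Charge.} Consider a hull corner of $X$, with deviation $\delta$ from $\frac\pi2$. In terms of $\delta$,
$\varphi_3=\tau(\delta-\frac\pi6)=-\sigma\delta+(\frac\delta3-\frac{\tau\pi}6)$. If $\delta\le0$, then $\varphi_3<0\le\varphi_4$, so whatever the type, the charge is at most $\varphi_4=-\sigma\delta-\theta(|\delta|-3\beta)^+$. If $\delta>0$, the charge is at most
\[
-\sigma\delta+\chi(\delta),\qquad \chi(\delta)=\max\left\{\theta(\delta-\beta)^+,\ \tfrac\delta3-\tfrac{\tau\pi}6\right\},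
\]
and $\chi$ is nonnegative and nondecreasing. The negative $\delta_i$ have $\sum|\delta_i|\ge\varepsilon$ and there are at most four of them, so
\[
\sum_{\delta_i<0}(|\delta_i|-3\beta)^+\ge(\varepsilon-12\beta)^+=(\varepsilon-0.6)^+ .
\]
This is the saving announced in Section~\ref{sec:charges}: at $\varepsilon=1.35$ it amounts to $0.75\,\theta=0.0525$, against the deficit of about $0.04$ found there. If $\delta_i>0$, then $\Delta_i\ge\delta_i>0$ and $\chi(\delta_i)\le\chi(\Delta_i)$. Altogether
\begin{equation}\label{eq:charge}
\Phi_X\le\mathcal R+\sum_{\Delta_i>0}\chi(\Delta_i),\qquad \mathcal R=\sigma\varepsilon+x-\theta(\varepsilon-0.6)^+ .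
\end{equation}
The term $\mathcal R$ must fit into the reserve $0.2633$, and the sum of the $\chi(\Delta_i)$, which is controlled by how far $H$ is from a rectangle, into the term $0.77E$.

\subsection{Quadrilateral hull: the two estimates}

\begin{lemma}\label{lem:A}
$\mathcal R\le0.2504$.
\end{lemma}

\begin{proof}
If $n=4$, then $\mathcal R=0$. Otherwise let $k$ be the number of convex corners at the reflex vertex.

If $k\ge2$, then $x=-(\sigma-\theta)\varepsilon$ and $\mathcal R=\theta\varepsilon-\theta(\varepsilon-0.6)^+\le0.6\,\theta=0.042$.

If $k=1$ and $\varepsilon\le1.35$, then $x=\tau(\varepsilon-\frac\pi3)$ and, as $\sigma+\tau=\frac13$, $\mathcal R=\frac\varepsilon3-\frac{\tau\pi}3-\theta(\varepsilon-0.6)^+$. This increases with $\varepsilon$, so $\mathcal R\le0.45-0.14716-0.0525<0.2504$.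

If $k=1$ and $\varepsilon>1.35$, then $x=-\varphi_4(\pi-\varepsilon)=\sigma(\frac\pi2-\varepsilon)-\psi(\frac\pi2-\varepsilon)$, and
\[
\mathcal R=\tfrac{\sigma\pi}2-\psi\left(\tfrac\pi2-\varepsilon\right)-\theta(\varepsilon-0.6).
\]
For $\varepsilon\le\frac\pi2$ the value of $\psi$ is nonnegative, so $\mathcal R\le\frac{\sigma\pi}2-0.75\,\theta<0.30285-0.0525<0.2504$. For $\varepsilon>\frac\pi2$,
\[
\mathcal R=\tfrac{\sigma\pi}2+\theta\left[\left(\varepsilon-\tfrac\pi2-0.15\right)^+-(\varepsilon-0.6)\right].
\]
The bracket equals $-(\varepsilon-0.6)<-(\frac\pi2-0.6)$ while its first term vanishes, and $-(\frac\pi2-0.45)$ afterwards. So it is below $-0.97$, and $\mathcal R<0.30285-0.0679<0.2350$.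
\end{proof}

\begin{lemma}\label{lem:B}
$\sum_{\Delta_i>0}\chi(\Delta_i)\le0.77E$.
\end{lemma}

\begin{proof}
If no $\Delta_i$ is positive, the left side is $0$. Otherwise let $Y=\sum_{\Delta_i>0}\Delta_i$. At most three of the $\Delta_i$ are negative, with sum $-Y$, so by \eqref{eq:errors} and Cauchy--Schwarz
\[
\sum_{\Delta_i<0}e_4(\Delta_i)\ge\tfrac12\cdot\tfrac{Y^2}3\ge\tfrac16\sum_{\Delta_i>0}\Delta_i^2 ,
\qquad\text{hence}\qquad
E\ge\sum_{\Delta_i>0}\left(e_4(\Delta_i)+\tfrac16\Delta_i^2\right).
\]
It suffices to show $\chi(p)\le g(p)$ for $0<p<\frac\pi2$, where $g(p)=0.77\left(e_4(p)+\frac{p^2}6\right)$.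

Let $p\le\frac\pi6$. By \eqref{eq:errors}, $g(p)\ge0.77(0.368+\frac16)p^2\ge0.411p^2$. This exceeds $\theta(p-\beta)^+\le0.35p^2$, see \eqref{eq:amgm}. It also exceeds $\frac p3-\frac{\tau\pi}6$, because the quadratic $0.411p^2-\frac p3+\frac{\tau\pi}6$ has discriminant at most $\frac19-4(0.411)(0.07358)<0.1112-0.1209<0$.

Let $p\ge\frac\pi6$. Since $e_4$ is convex with $e_4'(\frac\pi6)=f'(\frac{2\pi}3)+1=\frac13$, we have $g'(p)\ge0.77(\frac13+\frac\pi{18})>0.39$, while the slopes of $\chi$ are at most $\frac13$. So the inequality, true at $\frac\pi6$, persists.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:other}]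
If $E\le5$, then \eqref{eq:perim}, \eqref{eq:charge} and Lemmas~\ref{lem:A} and~\ref{lem:B} give
\[
qP-2s-\Phi_X\ge0.2633-0.2504=0.0129>\tfrac1{80}.
\]
If $E>5$, then $P\ge2\sqrt9=6$ and $qP-2s>4.1$, while \eqref{eq:charge} and Lemma~\ref{lem:A} give $\Phi_X\le0.2504+4\chi(\frac\pi2)\le0.2504+4(0.451)<2.1$. So again $qP-2s-\Phi_X>\frac1{80}$.
\end{proof}

\section{From tiles to the plane}\label{sec:global}

It remains to sum over the tiles in a disk. Corners need not be vertices and tiles need not have bounded diameter, so the radius must be chosen so that its circle meets few tiles. Both parts of Theorem~\ref{thm:stable} follow from one statement, in which $\mathcal B$ is the set of tiles whose extra perimeter we want to record.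

\begin{proposition}\label{prop:global}
There is an absolute constant $C$ with the following property. Let $T$ be a tiling as in Theorem~\ref{thm:main}, let $0\le\kappa\le\frac1{80}$, and let $\mathcal B$ be a set of tiles of $T$ such that $qP(X)\ge2s+\Phi_X+\kappa$ for every $X\in\mathcal B$ all of whose corners are vertices. Let $N_{\mathcal B}(R)$ be the number of tiles of $\mathcal B$ contained in $D_R$. Then for all $R\ge4$
\[
\mathcal H^1(B_T\cap D_R)\ge q\,\pi R^2+\frac\kappa{2q}N_{\mathcal B}(R)-CR^{3/2}.
\]
\end{proposition}

\begin{proof}
Fix $R\ge4$. If $\mathcal H^1(B_T\cap D_R)>2\pi R^2$ (possibly infinite), the claim holds because $N_{\mathcal B}(R)\le\pi R^2$ and $q+\frac\kappa{2q}\le q+\frac1{160q}<2$. So assume $\mathcal H^1(B_T\cap D_R)\le2\pi R^2$.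

\emph{Choice of a circle.} The set $B_T$ is a countable union of segments. Cut each at its point nearest the origin; on each piece $x\mapsto|x|$ is strictly monotone and $1$-Lipschitz. Removing from each piece the earlier ones, we write $B_T\cap D_R$ as a countable disjoint union of Borel sets $J_i$, on each of which $|x|$ is injective and $1$-Lipschitz. Then, for $\rho\le R$, $\#(B_T\cap\partial D_\rho)$ is the number of $i$ with $\rho\in\{|x|:x\in J_i\}$, so
\[
\int_{R-\sqrt R}^R\#(B_T\cap\partial D_\rho)\,d\rho\le\sum_i\mathcal H^1(J_i)=\mathcal H^1(B_T\cap D_R)\le2\pi R^2 .
\]
Hence the set of $\rho\in(R-\sqrt R,R)$ with $\#(B_T\cap\partial D_\rho)\le2\pi R^{3/2}$ has positive measure. As there are countably many corners, we can choose such a $\rho$ with no corner on $\partial D_\rho$. Note that $\rho\ge2$.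

\emph{Few tiles cross the circle.} Suppose a tile $X$ meets $D_\rho$ and is not contained in it. We claim that $\partial X\cap\partial D_\rho\ne\emptyset$. Since $X$ is connected, it meets $\partial D_\rho$. It does not contain all of $\partial D_\rho$: being a closed region bounded by a simple closed curve, it would then contain $D_\rho$, of area $\pi\rho^2>1$. So $X\cap\partial D_\rho$ is a nonempty proper closed subset of the circle, and a relative boundary point of it lies in $\partial X$.

Let $F$ be the set of tiles contained in $D_\rho$ and $G$ the set of the other tiles meeting $D_\rho$. Each of the at most $2\pi R^{3/2}$ points of $B_T\cap\partial D_\rho$ is not a corner, so it lies on at most two tile boundaries. Therefore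
\[
|G|\le4\pi R^{3/2}.
\]
Tiles have area $1$, so $|F|\le\pi\rho^2$, and the tiles of $F\cup G$ cover $D_\rho$, so $|F|+|G|\ge\pi\rho^2\ge\pi(R-\sqrt R)^2\ge\pi R^2-2\pi R^{3/2}$. Hence
\[
|F|\ge\pi R^2-6\pi R^{3/2}.
\]
In particular only finitely many tiles meet $D_\rho$. Every corner of a tile of $F$ lies in the interior of $D_\rho$, so it is a vertex, and $\Phi_X$ is defined for $X\in F$.

\emph{Summation.} Sum the charges of all corners of tiles of $F$, vertex by vertex. If all tiles with a corner at $p$ are in $F$, then $p$ contributes at least $0$ by Lemma~\ref{lem:vertex}. Otherwise $p$ is a corner of a tile of $G$; there are at most $5|G|$ such $p$, and each contributes at least $-2$, again by Lemma~\ref{lem:vertex}. So $\sum_{X\in F}\Phi_X\ge-10|G|$.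

All points of $B_T$ except countably many lie on at most two tile boundaries, so $\sum_{X\in F}P(X)\le2\mathcal H^1(B_T\cap D_R)$. Let $N_F$ be the number of tiles of $\mathcal B$ in $F$. Using the hypothesis for these, and Propositions~\ref{prop:convex} and~\ref{prop:other} for the other tiles of $F$,
\[
2q\,\mathcal H^1(B_T\cap D_R)\ge\sum_{X\in F}qP(X)\ge2s|F|-10|G|+\kappa N_F .
\]
A tile contained in $D_R$ but not in $F$ either belongs to $G$ or lies in $D_R\setminus D_\rho$, whose area is at most $2\pi R^{3/2}$. So $N_F\ge N_{\mathcal B}(R)-6\pi R^{3/2}$. Dividing by $2q$ and using $s/q=q$, we obtain the claim with $C=6\pi q+\frac{20\pi}q+\frac{6\pi}{160q}$.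
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:stable}(a)]
Let $\mathcal B$ be the set of tiles that are not convex pentagons. By Proposition~\ref{prop:other} we may take $\kappa=\frac1{80}$ in Proposition~\ref{prop:global}. Since $160q<309.2$, we have $\frac\kappa{2q}\ge\frac1{310}$. This is the inequality in (a). Dividing by $\pi R^2$ and taking upper limits gives $\operatorname{per}(T)\ge q+\frac1{310}d$, and taking lower limits gives Theorem~\ref{thm:main}.
\end{proof}

\section{Near-equality}\label{sec:stable}

Call a tile \emph{$\eta$-close} if it is within Hausdorff distance $\eta$ of a congruent copy of the Cairo or the prismatic pentagon. The inequality for convex pentagons has no uniform gain, but by compactness it has one away from these two.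

\begin{lemma}\label{lem:compact}
For each $\eta>0$ there is $c_0(\eta)>0$ such that every unit-area convex pentagon that is not $\eta$-close satisfies $qP-2s-\Phi\ge c_0(\eta)$ for every assignment of types $3$ and $4$ to its corners, with $\Phi$ as in Proposition~\ref{prop:convex}.
\end{lemma}

\begin{proof}
Suppose not. Since $qP-2s-\Phi\ge0$ always holds by Proposition~\ref{prop:convex}, there are pentagons $X_j$ with assigned types, not $\eta$-close, such that $qP_j-2s-\Phi_j\to0$, where we use the notation of Proposition~\ref{prop:convex} with an index $j$. Charges are bounded, so the $P_j$ are bounded, and so are the $S_j\le P_j^2/4$.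

\emph{The angles converge.} Both $qP_j-2\sqrt{sS_j}$ and $2\sqrt{sS_j}-2s-\Phi_j$ are nonnegative by Proposition~\ref{prop:convex}, and their sum tends to $0$; so both tend to $0$. Multiply the second by the bounded quantity $2\sqrt{sS_j}+2s+\Phi_j$. By Lemma~\ref{lem:root} the product is $4s\mathcal E_j-\Phi_j^2$, so this tends to $0$, and by \eqref{eq:gap} all deviations $\gamma_i,\delta_i$ tend to $0$. If $X_j$ has $m$ corners of type $3$, the deviations sum to $3\pi-m\frac{2\pi}3-(5-m)\frac\pi2=(3-m)\frac\pi6$. So $m=3$ for large $j$, and the angles tend to three angles of $120^\circ$ and two of $90^\circ$.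

\emph{The shapes converge.} Pass to a subsequence for which the cyclic order of the types is constant and the outer normals converge. The $X_j$ have bounded perimeter, so after translations and passing to a further subsequence, Blaschke's selection theorem gives a Hausdorff limit $X_\infty$, and $|X_\infty|=1$. Let $K_j$ be the pentagon circumscribed about the unit circle with the normals of $X_j$. The angles between consecutive normals tend to $60^\circ$ or $90^\circ$, so $K_j$ converges to a pentagon $K$ circumscribed about the unit circle, with three angles of $120^\circ$ and two of $90^\circ$. As in the proof of Lemma~\ref{lem:lhuilier}, $P_j=2V(X_j,K_j)$ and $S_j=|K_j|$. Since $P_j-2\sqrt{S_j}\to0$, continuity gives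
\[
V(X_\infty,K)^2=|K|=|X_\infty|\,|K| .
\]
By the equality case of Minkowski's inequality $X_\infty$ is homothetic to $K$. So it is a unit-area pentagon circumscribed about a circle with these angles, that is, a Cairo or prismatic pentagon, according to the cyclic order. Hence $X_j$ is $\eta$-close for some $j$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stable}(b)]
Let $\mathcal B$ be the set of tiles that are not $\eta$-close. By Proposition~\ref{prop:other} (tiles that are not convex pentagons) and Lemma~\ref{lem:compact} (convex pentagons), the hypothesis of Proposition~\ref{prop:global} holds with $\kappa=\min\{\frac1{80},c_0(\eta)\}$. This gives the inequality with $c(\eta)=\frac\kappa{2q}$ and the same absolute constant $C$ as in (a). If $\operatorname{per}(T)=q$, dividing by $\pi R^2$ and letting $R\to\infty$ gives $N_\eta(R)/R^2\to0$.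

Let $T$ be doubly periodic, and suppose that some tile $X$ is not a Cairo or prismatic pentagon. For small $\eta$ the tile $X$ is not $\eta$-close, because the set of congruent copies of the two pentagons is closed in the Hausdorff metric. The translates of $X$ by the periods are also not $\eta$-close, and for large $R$ the number of them in $D_R$ is at least a positive multiple of $R^2$. So the inequality just proved gives $\operatorname{per}(T)>q$. Conversely, if all tiles are Cairo or prismatic pentagons, then $\operatorname{per}(T)=q$, as shown in Section~\ref{sec:intro}.
\end{proof}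

\begin{thebibliography}{9}

\bibitem{PMPT}
\emph{Perimeter-minimizing pentagonal tilings}, a journal of mathematics,
\url{http://msp.berkeley.edu/involve/2014/7-4/involve-v7-n4-p02-s.pdf}.

\bibitem{Schneider}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}.

\end{thebibliography}

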